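# Many disjoint maximal antichains in a finite distributive lattice

All ordered sets and lattices in these notes are finite.

## 1. A cut of $J(P)$ that looks only at one antichain

Let $P$ be an ordered set. An *antichain* of $P$ is a set of pairwise incomparable elements (the empty set counts), and it is a *maximal antichain* if it is maximal under inclusion. Equivalently, an antichain $A$ is maximal if every element of $P$ is comparable to some element of $A$, where an element counts as comparable to itself. A *downset* is a set $x\subseteq P$ such that $q\le p\in x$ implies $q\in x$. The downsets of $P$, ordered by inclusion, form a lattice $J(P)$ with operations $\cup$ and $\cap$. For $V\subseteq P$ write ${\downarrow}V$ and ${\uparrow}V$ for the sets of elements below, respectively above, some element of $V$ (elements of $V$ included). For any subset $S$ of an ordered set, $\max S$ and $\min S$ are the sets of its maximal and minimal elements. Both are antichains.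

Here is the construction on which everything turns. Fix $k\ge 1$, let $\mathcal A=\mathcal A_k$ be the set of all $k$-element antichains of $P$, put $a_k=|\mathcal A_k|$, and suppose $a_k\ge 2$.

**Definition (popularity).** For an antichain $V$ of $P$,
$$N(V)=\#\{W\in\mathcal A:\ V\subseteq W\}.$$

So $N(\emptyset)=a_k$, $N(W)=1$ for $W\in\mathcal A$, and $V\subseteq V'$ implies $N(V)\ge N(V')$: larger sets are less popular.

**Definition (the cut of $W$).** For $W\in\mathcal A$,
$$F_W=\{x\in J(P):\ N(x\cap W)\ \ge\ N(W\setminus x)\}.$$

In words: a downset $x$ splits $W$ into the part it has swallowed and the part it has not. We put $x$ on the low side when the swallowed part is at least as popular as the rest.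

**Lemma 1.** $F_W$ is a downset of $J(P)$, it contains $\emptyset$, it does not contain $P$, and whether $x\in F_W$ depends only on $x\cap W$.

*Proof.* Let $y\subseteq x\in F_W$. Then $y\cap W\subseteq x\cap W$ and $W\setminus x\subseteq W\setminus y$, so
$$N(y\cap W)\ge N(x\cap W)\ge N(W\setminus x)\ge N(W\setminus y),$$
that is, $y\in F_W$. For $x=\emptyset$ the condition reads $a_k\ge N(W)=1$, which is true. For $x=P$ it reads $1=N(W)\ge N(\emptyset)=a_k$, which is false because $a_k\ge2$. Finally $W\setminus x=W\setminus(x\cap W)$, so only $x\cap W$ enters. $\square$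

**Definition (boundary).** $X_W=\max F_W$, $\ Y_W=\min(J(P)\setminus F_W)$, $\ \partial_W=X_W\cup Y_W$.

By Lemma 1 both $X_W$ and $Y_W$ are nonempty. The point of the boundary is that it always contains a maximal antichain. This has nothing to do with the special rule.

**Lemma 2.** Let $F$ be a downset of an ordered set $D$, $X=\max F$ and $Y=\min(D\setminus F)$. Then $X\cup Y$ contains a maximal antichain of $D$.

*Proof.* The set $X\cup Y$ may fail to be an antichain, since a $y\in Y$ can lie above an $x\in X$; we throw such $y$ away. Let
$$A=X\cup\{y\in Y:\ y\not\ge x\ \text{for all }x\in X\}.$$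
$X$ and $Y$ are antichains. No $y\in Y$ lies below an $x\in X$, because $F$ is a downset and $y\notin F$. No $y\in A\cap Y$ lies above an $x\in X$, by the definition of $A$. So $A$ is an antichain. If $d\in F$, then $d$ lies below some element of $X\subseteq A$. If $d\notin F$, then $d$ lies above some $y\in Y$. Either $y\in A$, or $y$ lies above some $x\in X\subseteq A$ and then $d\ge x$. So every $d\in D$ is comparable to an element of $A$, and $A$ is maximal. $\square$

**Example (a grid).** Let $P$ be the disjoint union of two chains $p_1<\dots<p_\ell$ and $q_1<\dots<q_\ell$, with $\ell\ge2$. A downset consists of the first $a$ of the $p$'s and the first $b$ of the $q$'s, so $J(P)$ is the grid $\{0,\dots,\ell\}^2$ ordered coordinatewise. Take $k=2$. The 2-element antichains are $W=\{p_i,q_j\}$, so $a_2=\ell^2$, and $N(\{p_i\})=N(\{q_j\})=\ell$. The point $(a,b)$ contains $p_i$ if and only if $a\ge i$, and contains $q_j$ if and only if $b\ge j$. If it contains neither, the test is $\ell^2\ge1$; if exactly one, $\ell\ge\ell$; if both, $1\ge\ell^2$, which fails. So $F_W$ is everything not above $(i,j)$,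 and
$$X_W=\{(i-1,\ell),(\ell,j-1)\},\qquad Y_W=\{(i,j)\}.$$
For $i,j<\ell$ these three points form an antichain. It is maximal: $(a,b)$ is below $(i-1,\ell)$ if $a\le i-1$, below $(\ell,j-1)$ if $b\le j-1$, and above $(i,j)$ otherwise. For $W=\{p_i,q_j\}$ and $W'=\{p_{i'},q_{j'}\}$ with all indices less than $\ell$, the boundaries are disjoint exactly when $i\ne i'$ and $j\ne j'$. Taking $i=j=1,\dots,\ell-1$ gives $\ell-1$ pairwise disjoint maximal antichains in a lattice of $(\ell+1)^2$ elements.

This last computation shows what the construction is for. Each $W\in\mathcal A_k$ supplies one maximal antichain of $J(P)$, inside $\partial_W$. We want many of these to be pairwise disjoint, so we must control how often two boundaries meet.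

## 2. The conjecture and the three theorems

For a lattice $D$ let $\nu(D)$ be the maximum number of pairwise disjoint maximal antichains of $D$. The following conjecture comes from "Minimum Sized Fibres in Distributive Lattices".

**Conjecture.** There is a constant $c>0$ such that every distributive lattice $D$ satisfies $\nu(D)\ge|D|^c$.

A known result stated along with it: for every sufficiently large $n$, the Boolean lattice $L=2^n$ contains $1.0674422^n=|L|^{0.094157952}$ pairwise disjoint maximal antichains. We shall not use it.

We translate to ordered sets. By Birkhoff's theorem every finite distributive lattice is isomorphic to $J(P)$ for some finite ordered set $P$. For instance, $J$ of an $n$-element chain is a chain with $n+1$ elements, $J$ of an $n$-element antichain is the Boolean lattice $2^n$, and $J$ of a disjoint union $P\sqcup Q$ is $J(P)\times J(Q)$. From now on $D=J(P)$, $n=|P|$, and $w$ is the *width* of $P$, the largest size of an antichain. The map $V\mapsto{\downarrow}V$ is a bijection from antichains of $P$ (including $\emptyset$) to downsets, with inverse $x\mapsto\max(x)$.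 Hence
$$|D|=\sum_{k=0}^{w}a_k,\qquad a_0=1. \tag{1}$$
Since all subsets of a $w$-element antichain are antichains, and a downset is a subset of $P$,
$$2^w\le|D|\le2^n. \tag{2}$$

The conjecture is true. We prove the following.

**Theorem 1.** For every $0\le k\le w$: $\ \nu(D)\ge\frac14\sqrt{a_k\,8^{-k}}$.

**Theorem 2.** Let $\gamma=\frac12\log_2\frac98=0.08496\ldots$ For every finite distributive lattice $D$,
$$\nu(D)\ \ge\ \frac{|D|^{\gamma}}{4\sqrt{w+1}}\ \ge\ \frac{|D|^{\gamma}}{4\sqrt{1+\log_2|D|}},\qquad\text{and}\qquad\nu(D)\ge|D|^{1/22}.$$
In particular the conjecture holds with $c=\frac1{22}$, and $\nu(D)\ge|D|^{\gamma-o(1)}$ as $|D|\to\infty$.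

**Theorem 3.** $\nu(D)\ge\frac1{4\sqrt{w+1}}\,8^{-w/2}\,|D|^{1/2}$. Hence $\nu(D)\ge|D|^{1/2-o(1)}$ whenever $w=o(\log|D|)$ as $|D|\to\infty$. The exponent $\frac12$ is best possible: $\nu(L\times L)\le2|L|-1$ for every finite lattice $L$. If $L$ is the $r$-th power of an $m$-element chain, with $r$ fixed and $m\to\infty$, then $D=L\times L$ has $w=2r=o(\log|D|)$ and $\nu(D)=|D|^{1/2+o(1)}$. Consequently no $c>\frac12$ can work in the conjecture.

## 3. Levels, chains and grids by hand

The first family of disjoint maximal antichains one thinks of is the family of levels $\{x\in J(P):|x|=i\}$, $0\le i\le n$. They are antichains and pairwise disjoint. They are maximal: a downset with fewer than $i$ elements can be enlarged one element at a time (add a minimal element of the complement) until it has $i$ elements, and one with more than $i$ elements can be shrunk by removing maximal elements one at a time. With (2), this gives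
$$\nu(D)\ \ge\ n+1\ \ge\ 1+\log_2|D|. \tag{3}$$

In a chain, every one-element set is a maximal antichain, so $\nu(D)=|D|$, and levels achieve this. For the grid $D=C\times C$, with $C$ an $m$-element chain, $P$ is two disjoint chains of $m-1$ elements and (3) gives $\nu(D)\ge2m-1$. Conversely, a maximal antichain must contain an element comparable to the corner $(0,m-1)$ of $\{0,\dots,m-1\}^2$. These elements form the two sides of the square through that corner, and there are $2m-1$ of them; disjoint antichains use different ones. So $\nu(C\times C)=2m-1$, about $2|D|^{1/2}$. The case $m=2$ says $\nu(2^2)=3$.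

In the Boolean lattice $2^n$, however, there are only $n+1$ levels, against $|D|=2^n$. Here (3) is logarithmic in $|D|$, and the conjecture asks for a power. Levels cannot suffice, and this is where the cuts $F_W$ come in.

## 4. Boundary elements are coded by pieces of $W$

When can two boundaries share an element $x$? The next lemma shows that membership of $x$ in a boundary pins down a piece of $W$, and that the piece can be read off from $x$ alone. It uses only that the cut looks at nothing but $x\cap W$.

**Lemma 3.** Let $W$ be an antichain of $P$ and $F$ a downset of $J(P)$ such that whether $x\in F$ depends only on $x\cap W$.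

(a) If $x\in\max F$ and $V=\min(P\setminus x)$, then $V=W\setminus x$.

(b) If $x\in\min(J(P)\setminus F)$ and $V=\max(x)$, then $V=W\cap x$.

*Proof.* (a) Let $q\in V$. All elements strictly below $q$ are in $x$, so $x\cup\{q\}$ is a downset. It lies strictly above $x$, hence is not in $F$, while $x\in F$. So $x\cup\{q\}$ and $x$ have different intersections with $W$, which means $q\in W$. Thus $V\subseteq W\setminus x$. Conversely let $p\in W\setminus x$. Then $p$ lies above some minimal element $q$ of $P\setminus x$, and $q\in V\subseteq W$. Both $p$ and $q$ are in the antichain $W$, so $p=q\in V$.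

(b) Let $q\in V$. Then $x\setminus\{q\}$ is a downset strictly below $x$, hence is in $F$, while $x\notin F$. So again $q\in W$, and $V\subseteq W\cap x$. Conversely any $p\in W\cap x$ lies below some $q\in\max(x)=V\subseteq W$, so $p=q\in V$. $\square$

So if $x$ is in the boundary of $W$, then $W$ contains $\min(P\setminus x)$ or $W$ contains $\max(x)$. The number of $W\in\mathcal A$ whose boundary contains $x$ is at most $N(\min(P\setminus x))+N(\max(x))$. Boundaries collide often only when popular pieces occur as codes.

**The majority rule, and where it stops.** The simplest rule of this kind is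
$$F_W^{\mathrm{maj}}=\{x:\ |x\cap W|\le k/2\}.$$
It is a downset containing $\emptyset$ and not $P$, and Lemmas 2 and 3 apply to it. In the Boolean lattice it looks right. There $P$ is an $n$-element antichain, all pieces of the same size are equally popular, and one cuts in the middle. For a general $P$ it can fail completely for a given $k$. Let $P$ be the disjoint union of an $s$-element antichain $S$ and $s$ chains of $\ell\ge2$ elements each, with $s\ge1$, and take $k=w=2s$. The members of $\mathcal A_{2s}$ are the sets $W=S\cup T$, where $T$ has one element from each chain, so $a_{2s}=\ell^s$. Consider the downset $x_0=P\setminus S$. For every $W$ we have $x_0\cap W=T$, of size $s=k/2$, so $x_0\in F_W^{\mathrm{maj}}$. Every downset strictly above $x_0$ contains an element of $S$, hence at least $s+1$ elements of $W$. So $x_0$ is maximal in $F_W^{\mathrm{maj}}$ for every one of the $\ell^s$ sets $W$. All boundaries share $x_0$, and no two are disjoint.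

The code of $x_0$ is $\min(P\setminus x_0)=S$, a piece of size $k/2$ that lies in every $W$. Size is the wrong measure. The complementary piece $T$, of the same size, determines $W$. In a split $W=V\sqcup U$ we want to be coded by the *less popular* of the two pieces, and this is exactly what the rule of Section 1 arranges.

**Lemma 4.** Let $W\in\mathcal A$.

(a) If $x\in X_W$ and $V=\min(P\setminus x)$, then $V\subseteq W$ and $N(V)\le N(W\setminus V)$.

(b) If $x\in Y_W$ and $V=\max(x)$, then $V\subseteq W$ and $N(V)\le N(W\setminus V)$.

*Proof.* By Lemma 1, Lemma 3 applies to $F_W$.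

(a) Here $V=W\setminus x$, so $x\cap W=W\setminus V$, and $x\in F_W$ says $N(W\setminus V)\ge N(V)$.

(b) Here $V=W\cap x$, so $W\setminus x=W\setminus V$, and $x\notin F_W$ says $N(V)<N(W\setminus V)$. $\square$

In the example, $N(V)=\ell^{\,s-|V\cap T|}$ for $V\subseteq W=S\cup T$, so the condition $x\in F_W$ reads $|x\cap T|\le|T\setminus x|$: a majority vote inside $T$, ignoring $S$. In the Boolean lattice with $1\le k<n$, $N(V)=\binom{n-|V|}{n-k}$ is strictly decreasing in $|V|$ for $|V|\le k$, so $F_W=F_W^{\mathrm{maj}}$ there.

## 5. Counting collisions: proof of Theorem 1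

If $a_k=1$ (in particular if $k=0$), the bound $\frac14\sqrt{a_k8^{-k}}\le\frac14$ is less than $1\le\nu(D)$. So let $k\ge1$ and $a_k\ge2$, with $\mathcal A=\mathcal A_k$ and all notation as above. For $x\in D$ let
$$M(x)=\#\{W\in\mathcal A:\ x\in\partial_W\}.$$
The number of triples $(W,W',x)$ with $x\in\partial_W\cap\partial_{W'}$ is $\sum_xM(x)^2$. The aim of Steps 1–3 is
$$\sum_{x\in D}M(x)^2\ \le\ 4\,(2^ka_k)^{3/2}. \tag{4}$$
Trivially there are $a_k^2$ pairs $(W,W')$. What matters is that (4) has the smaller power $a_k^{3/2}$.

**Step 1. Pass from elements $x$ to pieces $V$.** For an antichain $V$ of $P$ let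
$$m(V)=\#\{W\in\mathcal A:\ V\subseteq W,\ N(V)\le N(W\setminus V)\}\ \le\ N(V).$$
If $x\in X_W$, then by Lemma 4(a) $W$ is counted in $m(\min(P\setminus x))$. If $x\in Y_W$, then by Lemma 4(b) it is counted in $m(\max(x))$. Hence
$$M(x)\le m(\min(P\setminus x))+m(\max(x)).$$
The maps $x\mapsto\max(x)$ and $x\mapsto\min(P\setminus x)$ from $D$ to the antichains of $P$ are injective, because $x={\downarrow}\max(x)$ and $P\setminus x={\uparrow}\min(P\setminus x)$. With $(a+b)^2\le2a^2+2b^2$,
$$\sum_xM(x)^2\le2\sum_xm(\min(P\setminus x))^2+2\sum_xm(\max(x))^2\le4\sum_Vm(V)^2, \tag{5}$$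
where $V$ runs over all antichains of $P$.

**Step 2. Use that the code is the less popular piece.** One factor $m(V)$ is bounded by $N(V)$; the other is expanded as a count of sets $W$:
$$\sum_Vm(V)^2\le\sum_Vm(V)N(V)=\sum_{W\in\mathcal A}\ \sum_{\substack{V\subseteq W\\N(V)\le N(W\setminus V)}}N(V).$$
When $N(V)\le N(W\setminus V)$ we have $N(V)\le\sqrt{N(V)N(W\setminus V)}$. Having made this replacement we may drop the restriction on $V$, since all terms are nonnegative:
$$\sum_Vm(V)^2\ \le\ \sum_{W\in\mathcal A}\ \sum_{V\subseteq W}\sqrt{N(V)\,N(W\setminus V)}. \tag{6}$$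

**Step 3. Bound the symmetric sum.** The purpose of the geometric mean is that the product $N(V)N(U)$, summed over independent $V$ and $U$, factors. Fix $j$ with $0\le j\le k$ and consider the pairs $(W,V)$ with $W\in\mathcal A$, $V\subseteq W$, $|V|=j$. There are $\binom kja_k$ of them. Counting the pairs by $V$, and counting them by $U=W\setminus V$, gives
$$\sum_{V\in\mathcal A_j}N(V)=\binom kja_k=\sum_{U\in\mathcal A_{k-j}}N(U).$$
The map $(W,V)\mapsto(V,W\setminus V)\in\mathcal A_j\times\mathcal A_{k-j}$ is injective, since $W$ is the union of the two pieces. So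
$$\sum_{(W,V),\,|V|=j}N(V)N(W\setminus V)\le\sum_{V\in\mathcal A_j}N(V)\sum_{U\in\mathcal A_{k-j}}N(U)=\Big(\tbinom kja_k\Big)^2.$$
By Cauchy–Schwarz (against the constant $1$ on the $\binom kja_k$ pairs),
$$\sum_{(W,V),\,|V|=j}\sqrt{N(V)N(W\setminus V)}\le\Big(\tbinom kja_k\Big)^{1/2}\cdot\Big(\tbinom kja_k\Big)=\Big(\tbinom kja_k\Big)^{3/2}.$$
For nonnegative numbers $b_j$ we have $\sum_jb_j^{3/2}\le(\sum_jb_j)^{1/2}\sum_jb_j=(\sum_jb_j)^{3/2}$. With $b_j=\binom kj$, summing over $j$ bounds the right side of (6) by $(2^ka_k)^{3/2}$. Together with (5) this is (4).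

**Step 4. Extract disjoint boundaries.** Let $G$ be the graph with vertex set $\mathcal A$ in which distinct $W,W'$ are adjacent if and only if $\partial_W\cap\partial_{W'}\ne\emptyset$. We need a large independent set. The Caro–Wei theorem says that every graph has an independent set of size at least $\sum_W\frac1{\deg W+1}$. (Proof: order the vertices uniformly at random and keep each vertex that precedes all its neighbors. The kept vertices are independent, and each vertex is kept with probability $\frac1{\deg+1}$, so the expected number kept is this sum.)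

The sum $\sum_W(\deg W+1)$ counts the ordered pairs $(W,W')$ that are equal or adjacent. For each such pair $\partial_W\cap\partial_{W'}\neq\emptyset$; when $W=W'$ this uses $\partial_W\ne\emptyset$. So each pair has at least one $x$ in the intersection, and by (4)
$$\sum_W(\deg W+1)\le\sum_xM(x)^2\le4(2^ka_k)^{3/2}.$$
By Cauchy–Schwarz, $a_k^2=\big(\sum_W1\big)^2\le\sum_W\frac1{\deg W+1}\cdot\sum_W(\deg W+1)$. Hence $G$ has an independent set of size at least
$$\sum_W\frac1{\deg W+1}\ \ge\ \frac{a_k^2}{4(2^ka_k)^{3/2}}=\tfrac14\,a_k^{1/2}\,2^{-3k/2}=\tfrac14\sqrt{a_k8^{-k}}.$$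
For $W$ in this independent set the boundaries $\partial_W$ are pairwise disjoint, and by Lemma 2 each contains a maximal antichain of $D$. This proves Theorem 1. $\blacksquare$

## 6. Choosing $k$ with the antichain polynomial at $t=\frac18$

Theorem 1 has a free parameter $k$. The obvious choice is the $k$ with $a_k$ largest, so that $a_k\ge|D|/(w+1)$ by (1). For $2^n$ with $n$ even this is $k=n/2$, where $a_k8^{-k}\le2^n\cdot2^{-3n/2}=2^{-n/2}$, and Theorem 1 says nothing. We must instead make $a_k8^{-k}$ large, which suggests studying the sum of these numbers. For $0<t\le1$ put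
$$Z_P(t)=\sum_{k}a_kt^k,\qquad Z_P(1)=|D|.$$
For the $n$-element antichain, $Z_P(t)=(1+t)^n=(2^n)^{\log_2(1+t)}$. The next lemma says that this is the worst case.

**Lemma 5.** For every ordered set $P$ and $0<t\le1$: $Z_P(t)\ge Z_P(1)^a$, where $a=\log_2(1+t)\in(0,1]$.

*Proof.* Induction on $|P|$. If $P=\emptyset$, both sides are $1$. Otherwise pick $p\in P$ and let $P_p$ be the set of elements incomparable to $p$, so $P_p\subseteq P\setminus p$. An antichain of $P$ either omits $p$, and is an antichain of $P\setminus p$, or contains $p$, and is $\{p\}$ together with an antichain of $P_p$. So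
$$Z_P(t)=Z_{P\setminus p}(t)+t\,Z_{P_p}(t),\qquad Z_P(1)=Z_{P\setminus p}(1)+Z_{P_p}(1).$$
Let $r=Z_{P_p}(1)/Z_{P\setminus p}(1)$. Every antichain of $P_p$ is one of $P\setminus p$, and $\emptyset$ is one of both, so $r\in(0,1]$. Applying the induction hypothesis to $P\setminus p$ and $P_p$,
$$Z_P(t)\ge Z_{P\setminus p}(1)^a\,(1+t\,r^a),\qquad\text{while}\qquad Z_P(1)^a=Z_{P\setminus p}(1)^a\,(1+r)^a.$$
So it suffices to show $(1+r)^a\le1+tr^a$, that is,
$$\varphi(r)=\frac{(1+r)^a-1}{r^a}\le t\qquad\text{for }0<r\le1.$$
The derivative of $\varphi$ has denominator $r^{2a}>0$ and numerator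
$$a(1+r)^{a-1}r^a-ar^{a-1}\big((1+r)^a-1\big)=ar^{a-1}\big[r(1+r)^{a-1}-(1+r)^a+1\big]=ar^{a-1}\big[1-(1+r)^{a-1}\big].$$
The last equality uses $(1+r)^a=(1+r)(1+r)^{a-1}$. Since $a\le1$, this is $\ge0$. So $\varphi$ is nondecreasing and $\varphi(r)\le\varphi(1)=2^a-1=t$. $\square$

**The first bound of Theorem 2.** The sum $Z_P(1/8)$ has $w+1$ terms $a_k8^{-k}$, so the largest is at least $Z_P(1/8)/(w+1)$. By Theorem 1, and Lemma 5 with $t=\frac18$,
$$\nu(D)\ \ge\ \tfrac14\sqrt{\max_ka_k8^{-k}}\ \ge\ \tfrac14\sqrt{\frac{Z_P(1/8)}{w+1}}\ \ge\ \frac{|D|^{\frac12\log_2(9/8)}}{4\sqrt{w+1}}. \tag{7}$$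
By (2), $w\le\log_2|D|$, which gives the second inequality of Theorem 2. Since $4\sqrt{1+\log_2|D|}=|D|^{o(1)}$ as $|D|\to\infty$, we also get $\nu(D)\ge|D|^{\gamma-o(1)}$.

## 7. The explicit constant $\frac1{22}$ for every $D$

The denominator in (7) spoils the bound for small lattices. There the levels take over. Let $h=\log_2|D|\ge0$.

**Step 1. The range $0\le h\le155$, by levels.** By (3), $\nu(D)\ge h+1$. The function $\log_2(h+1)$ is concave and vanishes at $h=0$, so on $[0,155]$ it lies above the chord joining its endpoints. At $h=155$ it equals $\log_2156=7+\log_2 1.21875=7.285\ldots$, while $155/22<7.05$. So the chord has slope greater than $\frac1{22}$, and $\log_2\nu(D)\ge\log_2(h+1)\ge h/22$ on $[0,155]$. That is, $\nu(D)\ge|D|^{1/22}$.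

**Step 2. The range $h\ge155$, by (7).** Taking logarithms in (7) and using $w\le h$, $\log_2\nu(D)\ge\gamma h-2-\frac12\log_2(h+1)$. Put
$$\psi(h)=\gamma h-2-\tfrac12\log_2(h+1)-\tfrac h{22}.$$
We have $\gamma=\log_23-\frac32=0.08496\ldots$, so $155\gamma>13.16$. Also $\frac12\log_2156<3.65$ and $155/22<7.05$. Therefore
$$\psi(155)>13.16-2-3.65-7.05=0.46>0.$$
For $h\ge155$,
$$\psi'(h)=\gamma-\tfrac1{22}-\frac1{2(h+1)\ln2}\ \ge\ 0.0849-0.0455-\frac1{2\cdot156\ln2}\ >\ 0.0394-0.005\ >\ 0.$$
So $\psi(h)\ge0$ for all $h\ge155$, which is $\nu(D)\ge|D|^{1/22}$.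

This completes the proof of Theorem 2, and the conjecture holds with $c=\frac1{22}$. $\blacksquare$

## 8. Small width and products $L\times L$: the exponent $\frac12$

We now prove Theorem 3. When the width is small, the factor $8^{-k}$ costs little, and the choice of $k$ that was useless for $2^n$ becomes the right one.

**Step 1. The lower bound.** By (1) choose $k\le w$ with $a_k\ge|D|/(w+1)$. Theorem 1 gives
$$\nu(D)\ \ge\ \tfrac14\sqrt{\frac{|D|}{w+1}}\;8^{-k/2}\ \ge\ \frac1{4\sqrt{w+1}}\,8^{-w/2}\,|D|^{1/2}.$$
If $w=o(\log|D|)$ as $|D|\to\infty$, then $8^{w/2}=2^{3w/2}=|D|^{o(1)}$ and $4\sqrt{w+1}=|D|^{o(1)}$, so $\nu(D)\ge|D|^{1/2-o(1)}$.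

**Step 2. The upper bound for $L\times L$.** This is the corner argument of Section 3 in general. Let $L$ be a finite lattice with bottom $0$ and top $1$. Every maximal antichain of $L\times L$ contains an element comparable to $(0,1)$. Now $(x,y)\le(0,1)$ if and only if $x=0$, and $(x,y)\ge(0,1)$ if and only if $y=1$. So the elements comparable to $(0,1)$ are exactly the $(0,y)$ and the $(x,1)$. There are $|L|$ of each kind, with only $(0,1)$ in common, hence $2|L|-1$ in all. Pairwise disjoint maximal antichains contain different such elements, so
$$\nu(L\times L)\le2|L|-1. \tag{8}$$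

**Step 3. No $c>\frac12$.** If $L$ is distributive, so is $L\times L$, and $|L\times L|=|L|^2$. If $\nu(D)\ge|D|^c$ held for all distributive $D$, then (8) would give $|L|^{2c}\le2|L|-1$ for all finite distributive $L$. As $|L|$ can be arbitrarily large, this forces $2c\le1$.

**Step 4. A family of fixed width with $\nu(D)=|D|^{1/2+o(1)}$.** Let $L$ be the $r$-th power of an $m$-element chain, with $m\ge2$ and $r\ge1$ fixed. Then $D=L\times L$ is the $2r$-th power of that chain, so $D=J(P)$ where $P$ is a disjoint union of $2r$ chains of $m-1$ elements. Thus $w=2r$ and $|D|=m^{2r}$. As $m\to\infty$ with $r$ fixed, $w=o(\log|D|)$, so Step 1 gives $\nu(D)\ge|D|^{1/2-o(1)}$, and (8) gives $\nu(D)\le2|L|-1<2|D|^{1/2}$. Hence $\nu(D)=|D|^{1/2+o(1)}$. This shows that the exponent $\frac12$ in the small-width bound is best possible, and proves Theorem 3. $\blacksquare$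

By Theorems 2 and 3 the best universal asymptotic exponent lies between $\gamma=0.08496\ldots$ and $\frac12$. The argument given here does not determine it.
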